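# Products of paracompact $\Sigma^{\#}$-spaces

All spaces are regular and $T_1$. Families of sets may be indexed. When an indexed family is called locally finite, indices are counted: every point has a neighborhood that meets the members for only finitely many indices.

## 1. Discrete pieces cut from a closure-preserving family

A family $\mathcal F$ of subsets of a space is *closure-preserving* if $\overline{\bigcup\mathcal F'}=\bigcup_{F\in\mathcal F'}\overline F$ for every subfamily $\mathcal F'\subseteq\mathcal F$. If the members of $\mathcal F$ are closed, this says that the union of every subfamily is closed. A locally finite family is closure-preserving. A finite union of closure-preserving families is closure-preserving, because the closure of a finite union is the union of the closures. The converse of the first remark fails badly: in $[0,1]$ the family $\{[0,1/k]:k\ge1\}$ is closure-preserving, since the union of a nonempty subfamily is its largest member, yet all of its members contain $0$.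

So a closure-preserving family of closed sets can crowd around a point. The construction below extracts from it families that do not crowd: *discrete* families, in which every point has a neighborhood that meets at most one member.

Let $X$ be a space with closure-preserving families $\mathcal F_1\subseteq\mathcal F_2\subseteq\cdots$ of closed sets. For $x\in X$ put
$$K_n(x)=\bigcap\{F\in\mathcal F_n:x\in F\},\qquad V_n(x)=X\setminus\bigcup\{F\in\mathcal F_n:x\notin F\},$$
where $K_n(x)=X$ if no $F\in\mathcal F_n$ contains $x$. The set $K_n(x)$ is closed. The set $V_n(x)$ is an open neighborhood of $x$, since the union removed is closed. For $S\subseteq X$ put $K_n(S)=\bigcup_{s\in S}K_n(s)$. We need four facts.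

(1.1) $y\in K_n(x)\iff x\in V_n(y)$. Both sides say that every $F\in\mathcal F_n$ containing $x$ also contains $y$. Write $y\le_n x$ for this relation. It is reflexive and transitive.

(1.2) If $y\in K_n(x)$, then $K_n(y)\subseteq K_n(x)$. If $x\in V_n(y)$, then $V_n(x)\subseteq V_n(y)$. The first is transitivity. For the second, let $w\in V_n(x)$. Then $x\le_n w$, and $y\le_n x$ by hypothesis, so $y\le_n w$, that is, $w\in V_n(y)$.

(1.3) If $m\ge n$, then $K_m(x)\subseteq K_n(x)$, because $\mathcal F_n\subseteq\mathcal F_m$.

(1.4) $K_n(S)$ is closed for every $S\subseteq X$. Let $z\notin K_n(S)$. We show that the neighborhood $V_n(z)$ of $z$ misses $K_n(S)$. If $w\in V_n(z)\cap K_n(s)$ with $s\in S$, then $z\in K_n(w)\subseteq K_n(s)$ by (1.1) and (1.2), a contradiction.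

Let $[a]_n=K_n(a)\cap V_n(a)$. By (1.1), this is the set of $z$ with $z\le_n a$ and $a\le_n z$, that is, the equivalence class of $a$. By (1.2), $K_n(a)$ and $V_n(a)$ depend only on the class of $a$. The classes partition $X$, but they need not be closed. We therefore keep only those points of a class that a finer index $m$ separates from the outside of $V_n(a)$, and we measure this inside a closed set $A$.

**Definition (pieces).** For closed $A\subseteq X$, $m\ge n$ and $a\in A$ let
$$P^A_{n,m}(a)=\{z\in A\cap[a]_n:\ A\cap K_m(z)\subseteq V_n(a)\},$$
and let $\mathcal P^A_{n,m}$ be the family of all nonempty sets of this form.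

**Lemma 1.** $\mathcal P^A_{n,m}$ is a discrete family of closed subsets of $X$. If $z\in P\in\mathcal P^A_{n,m}$, then $P\subseteq A\cap K_n(z)$.

*Proof.* Distinct members lie in distinct $\le_n$-classes, so they are disjoint. If $z\in P=P^A_{n,m}(a)$, then $P\subseteq A\cap[a]_n=A\cap[z]_n\subseteq A\cap K_n(z)$.

Next, $P=A\cap K_m(P)$. The inclusion $\subseteq$ is clear, as $z\in K_m(z)$. For $\supseteq$, let $z\in P$ and $w\in A\cap K_m(z)$. Then $w\in V_n(a)$ by the definition of $P$, and $w\in K_m(z)\subseteq K_n(z)=K_n(a)$. So $w\in A\cap[a]_n$. Also $K_m(w)\subseteq K_m(z)$, so $A\cap K_m(w)\subseteq A\cap K_m(z)\subseteq V_n(a)$. Hence $w\in P$.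

Taking unions, $\bigcup\mathcal Q=A\cap K_m(\bigcup\mathcal Q)$ for every subfamily $\mathcal Q\subseteq\mathcal P^A_{n,m}$, and this is closed by (1.4). So $\mathcal P^A_{n,m}$ is a disjoint, closure-preserving family of closed sets. Such a family is discrete: given $x$, the union of all members not containing $x$ is closed, and its complement is a neighborhood of $x$ that meets at most the one member containing $x$. $\square$

**Example 1.** Let $X=[0,1]$, $\mathcal F_1=\{[0,1/k]:k\ge1\}$ and $\mathcal F_2=\mathcal F_1\cup\{[i/4,(i+1)/4]:0\le i\le3\}$. For $x\in(\frac1{k+1},\frac1k]$ we get $K_1(x)=[0,\frac1k]$, $V_1(x)=(\frac1{k+1},1]$ and $[x]_1=(\frac1{k+1},\frac1k]$. Also $K_1(0)=\{0\}$, $V_1(0)=X$ and $[0]_1=\{0\}$. We compute $\mathcal P^X_{1,2}$.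

* Class $(\frac12,1]$: for $z\in(\frac12,\frac34)$ we have $K_2(z)=[\frac12,\frac34]\not\subseteq(\frac12,1]$. For $z=\frac34$, $K_2(z)=\{\frac34\}$, and for $z>\frac34$, $K_2(z)=[\frac34,1]$. The piece is $[\frac34,1]$.
* Class $(\frac13,\frac12]$: for $z<\frac12$, $K_2(z)=[\frac14,\frac12]\not\subseteq(\frac13,1]$. For $z=\frac12$, $K_2(z)=\{\frac12\}$. The piece is $\{\frac12\}$.
* Class $(\frac14,\frac13]$: $K_2(z)=[\frac14,\frac13]\not\subseteq(\frac14,1]$. There is no piece.
* Class $(\frac15,\frac14]$: $K_2(\frac14)=\{\frac14\}$, and $K_2(z)=[0,\frac14]$ for $z<\frac14$. The piece is $\{\frac14\}$.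
* Classes $(\frac1{k+1},\frac1k]$ with $k\ge5$: $K_2(z)=[0,\frac1k]$. There is no piece. Class $\{0\}$: the piece is $\{0\}$.

So $\mathcal P^X_{1,2}=\{\{0\},\{\frac14\},\{\frac12\},[\frac34,1]\}$, which is visibly discrete. A smaller $A$ makes the condition easier to satisfy. For $A=\{0\}\cup[\frac35,1]$ and $z\in[\frac35,\frac34)$ we have $A\cap K_2(z)=[\frac35,\frac34]\subseteq(\frac12,1]$, and $\mathcal P^A_{1,2}=\{\{0\},[\frac35,1]\}$.

**Example 2.** Let $X=[0,1]$ and let $\mathcal F_n=\{[0,1/k]:k\ge1\}$ for *every* $n$. No index is finer than another. For $z\in(\frac1{k+1},\frac1k]$ we have $K_m(z)=[0,\frac1k]\not\subseteq(\frac1{k+1},1]$, so $\mathcal P^X_{n,m}=\{\{0\}\}$ for all $m\ge n$. Now cut away a neighborhood of this one piece: let $A=[\varepsilon,1]$ with $\frac1{k+1}<\varepsilon\le\frac1k$. For $z\in[\varepsilon,\frac1k]$ we have $A\cap K_m(z)=[\varepsilon,\frac1k]\subseteq(\frac1{k+1},1]$. For $z\in A$ in a class $(\frac1{l+1},\frac1l]$ with $l<k$, the set $A\cap K_m(z)$ contains $\varepsilon\le\frac1{l+1}$. So $\mathcal P^A_{n,m}=\{[\varepsilon,\frac1k]\}$. The next layer has become a piece.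

What are the pieces for? They serve to prove that certain products are paracompact. In such a proof one needs, near each point of $X$, small closed sets that can be enlarged to open sets *without losing local finiteness*. The members of a closure-preserving family cannot be so enlarged in general, but the members of a discrete family of closed sets in a paracompact space can.

## 2. $\Sigma^{\#}$-spaces, P-spaces, and the product theorem

A family is $\sigma$-closure-preserving ($\sigma$-locally finite) if it is a countable union of closure-preserving (locally finite) subfamilies.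

**Definition ($\Sigma$ and $\Sigma^{\#}$).** $X$ is a $\Sigma$-space if there are a $\sigma$-locally finite closed cover $\mathcal F$ of $X$ and a cover $\mathcal C$ of $X$ by closed countably compact sets such that whenever $C\in\mathcal C$ and $C\subseteq U$ with $U$ open, there is $F\in\mathcal F$ with $C\subseteq F\subseteq U$. $X$ is a $\Sigma^{\#}$-space if the same holds with $\mathcal F$ only required to be $\sigma$-closure-preserving.

Every compact space is a $\Sigma$-space, with $\mathcal F=\mathcal C=\{X\}$. Every metrizable space $M$ is a paracompact $\Sigma$-space. It has a $\sigma$-locally finite base; let $\mathcal F$ be the closures of its members and $\mathcal C$ the singletons. By regularity, if $x\in U$ there is a base member $B$ with $x\in B\subseteq\overline B\subseteq U$. Every $\Sigma$-space is a $\Sigma^{\#}$-space.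

The class of paracompact $\Sigma^{\#}$-spaces is known to be closed under closed maps, and the product of two paracompact $\Sigma^{\#}$-spaces is known to be a $\Sigma^{\#}$-space. The question, posed in "Metrizable spaces and generalizations" (http://www.auburn.edu/~gruengf/papers/recprogl3.pdf), is whether that product is also *paracompact*. This is not automatic, since the product of two paracompact spaces need not be paracompact: the square of the Sorgenfrey line is the textbook example.

The answer is yes, and the proof uses much less about one of the factors. What we need from the second factor is the following notion of Morita, Math. Ann. 154 (1964).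

**Definition (P-space).** $Y$ is a P-space if for every set $\Omega$ and every family of open sets $G(a_1,\dots,a_n)\subseteq Y$ ($n\ge1$, $a_i\in\Omega$) with $G(a_1,\dots,a_n)\subseteq G(a_1,\dots,a_{n+1})$, there are closed sets $E(a_1,\dots,a_n)\subseteq G(a_1,\dots,a_n)$ such that for every sequence $(a_i)_{i\ge1}$: if $\bigcup_nG(a_1,\dots,a_n)=Y$, then $\bigcup_nE(a_1,\dots,a_n)=Y$.

The point is that $E(a_1,\dots,a_n)$ must be chosen knowing only the first $n$ terms, and must work for all continuations. If $Y$ is discrete, take $E=G$. If $Y$ is compact, take $E(a_1,\dots,a_n)=Y$ when $G(a_1,\dots,a_n)=Y$ and $E(a_1,\dots,a_n)=\emptyset$ otherwise: an increasing open cover of $Y$ by sets $G(a_1,\dots,a_n)$ has $Y$ itself among its terms.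

**Theorem A.** If $X,Y$ are paracompact $\Sigma^{\#}$-spaces, then $X\times Y$ is paracompact.

**Theorem B.** If $X$ is a paracompact $\Sigma^{\#}$-space and $Y$ is a paracompact P-space, then $X\times Y$ is paracompact.

**Theorem C.** (1) For a paracompact space $Y$ the following are equivalent: (a) $Y$ is a P-space; (b) $X\times Y$ is paracompact for every paracompact $\Sigma^{\#}$-space $X$; (c) $M\times Y$ is paracompact for every metrizable $M$. (2) In Theorem B, $X\times Y$ is again a P-space. (3) A countable product of paracompact $\Sigma^{\#}$-spaces is a paracompact $\Sigma^{\#}$-space; hence its product with any paracompact P-space is paracompact.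

Theorem A follows from Theorem B by the next lemma.

**Lemma 0.** Every $\Sigma^{\#}$-space $Y$ is a P-space.

*Proof.* Let $\mathcal F'=\bigcup_n\mathcal F'_n$ and $\mathcal C'$ witness that $Y$ is $\Sigma^{\#}$, with each $\mathcal F'_n$ closure-preserving. Replacing $\mathcal F'_n$ by $\mathcal F'_1\cup\dots\cup\mathcal F'_n$, we may assume $\mathcal F'_n\subseteq\mathcal F'_{n+1}$. Put
$$E(a_1,\dots,a_n)=\bigcup\{F\in\mathcal F'_n:F\subseteq G(a_1,\dots,a_n)\}.$$
This set is closed and lies in $G(a_1,\dots,a_n)$. Suppose $\bigcup_nG(a_1,\dots,a_n)=Y$ and let $y\in Y$, say $y\in C\in\mathcal C'$. The sets $G(a_1,\dots,a_n)$ form an increasing countable open cover of the countably compact set $C$, so $C\subseteq G(a_1,\dots,a_N)$ for some $N$. Hence $C\subseteq F\subseteq G(a_1,\dots,a_N)$ for some $F\in\mathcal F'_m$. With $n=\max(N,m)$ we have $F\in\mathcal F'_n$ and $F\subseteq G(a_1,\dots,a_n)$, so $y\in F\subseteq E(a_1,\dots,a_n)$. $\square$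

We use these standard facts.

* (S1) (Michael 1953) A regular space is paracompact if every open cover has a $\sigma$-locally finite open refinement.
* (S2) In a paracompact space, every discrete family of closed sets $\{P\}$ has a discrete family of open sets $H_P\supseteq P$.
* (S3) Paracompact spaces are normal. In a normal space, if a point-finite open family $\{V_t\}$ covers a closed set $E$, there are open $V'_t$ with $\overline{V'_t}\subseteq V_t$ that still cover $E$.
* (S4) Closed countably compact subsets of paracompact spaces are compact.
* (S5) If $E$ is closed in a paracompact space and an open family $\mathcal V$ covers $E$, then some locally finite open family covers $E$ and has each member inside a member of $\mathcal V$. (Refine $\mathcal V\cup\{Y\setminus E\}$, where $Y$ is the space, and keep the members that meet $E$.)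
* (S6) (Tube lemma) If $C$ and $D$ are compact and $C\times D\subseteq W$ with $W$ open, then $C\times D\subseteq U\times V\subseteq W$ for some open $U\supseteq C$ and $V\supseteq D$.

**Reduction (finite unions).** To prove a regular space paracompact, it suffices to find a $\sigma$-locally finite open refinement for every open cover that is *closed under finite unions*. Given any open cover $\mathcal W$, let $\{O_s\}$ be such a refinement of the cover of all finite unions of members of $\mathcal W$, with $O_s\subseteq W_{s,1}\cup\dots\cup W_{s,k_s}$. Then $\{O_s\cap W_{s,i}:i\le k_s\}$ is a $\sigma$-locally finite open refinement of $\mathcal W$, and (S1) applies. A product of regular spaces is regular, so this applies to $X\times Y$.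

## 3. A compact factor, a metrizable factor, and where the direct argument stops

**Compact $X$, paracompact $Y$.** Let $\mathcal W$ be an open cover of $X\times Y$ closed under finite unions. For each $y$, the compact set $X\times\{y\}$ lies in one member of $\mathcal W$, so by (S6) some open $V_y\ni y$ has $X\times V_y$ inside a member of $\mathcal W$. If $\{V_t\}$ is a locally finite open refinement of $\{V_y\}$, then $\{X\times V_t\}$ refines $\mathcal W$ and is locally finite.

**Metrizable $X=M$, paracompact P-space $Y$.** Let $\mathcal W$ be any open cover of $M\times Y$. Let $\mathcal U_n$ be a locally finite open cover of $M$ by sets of diameter less than $1/n$; it exists because metrizable spaces are paracompact. For open sets $U_1,\dots,U_n$ of $M$ put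
$$G(U_1,\dots,U_n)=\bigcup\{V\text{ open in }Y:(U_1\cap\dots\cap U_n)\times V\text{ lies in a member of }\mathcal W\}.$$
This is open and increases with $n$. Take closed $E(U_1,\dots,U_n)$ from the P-property. For each $(U_1,\dots,U_n)\in\mathcal U_1\times\dots\times\mathcal U_n$, use (S5) to cover $E(U_1,\dots,U_n)$ by a locally finite open family $\{V_t\}$ such that each $(U_1\cap\dots\cap U_n)\times V_t$ lies in a member of $\mathcal W$. For fixed $n$, all these products form a locally finite family: a point of $M$ has a neighborhood that meets finitely many members of each $\mathcal U_i$ with $i\le n$, hence is involved with finitely many tuples, and each tuple has a locally finite family $\{V_t\}$. The products cover $M\times Y$. Given $(x,y)$, choose $x\in U_i\in\mathcal U_i$ for all $i$. Since the diameters tend to $0$, every $(x,y')$ has a box neighborhood in a member of $\mathcal W$ whose first side contains $U_1\cap\dots\cap U_n$ for large $n$. So $\bigcup_nG(U_1,\dots,U_n)=Y$, hence $y\in E(U_1,\dots,U_n)$ for some $n$, and $(x,y)$ is covered.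

This shows the role of the P-property. The set $G$ is open, and we have no locally finite way to cover it. The closed set $E$ can be covered by (S5), and it may be chosen before the rest of the sequence $U_{n+1},U_{n+2},\dots$ is known.

**The same plan for a $\Sigma^{\#}$-space.** Let $X$ be a paracompact $\Sigma^{\#}$-space with witnesses $\mathcal F=\bigcup_n\mathcal F_n$ and $\mathcal C$, where, as in Lemma 0, $\mathcal F_1\subseteq\mathcal F_2\subseteq\cdots$ are closure-preserving. Each $C\in\mathcal C$ is compact by (S4). The sets shrinking to $x$ are now replaced by sets shrinking to some $C\ni x$: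

(3.1) If $C\in\mathcal C$ and $C\subseteq U$ with $U$ open, then $K_n(C)\subseteq U$ for all large $n$. Indeed, take $F\in\mathcal F_{n_0}$ with $C\subseteq F\subseteq U$. For $n\ge n_0$ and $c\in C$ we have $c\in F\in\mathcal F_n$, so $K_n(c)\subseteq F$.

So sets $T_i\ni x$ with $T_i\subseteq K_i(x)$ would do, provided that the available $T_i$ can be enlarged to locally finite families of open sets. Lemma 1 and (S2) offer the pieces of $\mathcal P^X_{i,m}$, for all $m\ge i$. If every $x$ belonged to $\bigcup_{m\ge i}\bigcup\mathcal P^X_{i,m}$ for every $i$, the metrizable proof could be repeated for covers $\mathcal W$ closed under finite unions. One would use tuples $(P_1,\dots,P_n)$ with $P_i\in\mathcal P^X_{i,m_i}$, the closed sets $P_1\cap\dots\cap P_n\subseteq K_n(x)$ in place of $U_1\cap\dots\cap U_n$, and their enlargements inside $H_{P_1}\cap\dots\cap H_{P_n}$. There would be one locally finite family for each of the countably many $(m_1,\dots,m_n)$.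

The plan stops exactly at the words "every $x$ belongs to". In Example 2, $[0,1]$ with $\mathcal C=\{[0,1]\}$ is a legitimate compact $\Sigma^{\#}$-structure, since the only open $U\supseteq[0,1]$ is $[0,1]\in\mathcal F_1$. There the only piece is $\{0\}$, so no $x>0$ ever lies in a piece.

Example 2 also shows a way on. The point $x=1$ was not in a piece, but the point $0$ of the *same* $C$ was. After a neighborhood of $0$ is removed, a new piece appears. So we proceed in stages, keep track of a shrinking closed set $A$, and do not ask that $x$ itself lie in a piece. It is enough that some point of $C$ which is *never removed* lies in one, because the sets $T_i$ have to shrink to $C$ and not to $x$. The next lemma says that this always happens.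

## 4. A point of $C$ that is never removed lies in a piece

From here through Section 6, $X$, $\mathcal F_n$ and $\mathcal C$ are as in (3.1).

**Lemma 2.** Let $D_0\supseteq D_1\supseteq\cdots$ be closed in $X$, $D_\infty=\bigcap_kD_k$, $C\in\mathcal C$ with $C\cap D_\infty\ne\emptyset$, and $n\ge1$. Then there are $z\in C\cap D_\infty$, $m_0\ge n$ and $k_0$ such that $z\in\bigcup\mathcal P^{D_k}_{n,m}$ for all $m\ge m_0$ and $k\ge k_0$.

*Proof.*

**Step 1: choose $z$.** We want a point that is minimal for $\le_n$ in a suitable finite set. The set $L=C\cap D_\infty$ is compact and nonempty. Choose a minimal finite subcover $V_n(z_1),\dots,V_n(z_r)$ of the cover $\{V_n(x):x\in L\}$ of $L$, with $z_i\in L$. If $z_i\in V_n(z_j)$ for some $i\ne j$, then $V_n(z_i)\subseteq V_n(z_j)$ by (1.2), and $V_n(z_i)$ could be dropped. So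
$$z_i\notin V_n(z_j)\qquad(i\ne j).\tag{4.1}$$
Put $z=z_1$ and $O=\bigcup_iV_n(z_i)\supseteq L$.

**Step 2: choose $k_0$ and $m_0$.** We want $D_k\cap K_m(C)$ inside $O$. The compact sets $C\cap D_k$ decrease to $L\subseteq O$, so $C\cap D_{k_0}\subseteq O$ for some $k_0$. Thus $C$ lies in the open set $O\cup(X\setminus D_{k_0})$. By (3.1) there is $m_0\ge n$ with $K_m(C)\subseteq O\cup(X\setminus D_{k_0})$ for all $m\ge m_0$, that is, $D_{k_0}\cap K_m(C)\subseteq O$.

**Step 3: $z$ satisfies the condition defining a piece.** Let $k\ge k_0$, $m\ge m_0$ and $w\in D_k\cap K_m(z_1)$. As $z_1\in C$, we have $w\in D_{k_0}\cap K_m(C)\subseteq O$, so $w\in V_n(z_j)$ for some $j$. Then $z_j\in K_n(w)$ by (1.1). Since $w\in K_m(z_1)\subseteq K_n(z_1)$, also $K_n(w)\subseteq K_n(z_1)$. So $z_j\in K_n(z_1)$, that is, $z_1\in V_n(z_j)$, and $j=1$ by (4.1). Hence $D_k\cap K_m(z_1)\subseteq V_n(z_1)$, and since $z_1\in D_k\cap[z_1]_n$, this says $z_1\in P^{D_k}_{n,m}(z_1)$. $\square$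

The same $z$ works for all $k\ge k_0$ and $m\ge m_0$, but $k_0$ and $m_0$ depend on $C$ and on the whole sequence $(D_k)$. In the construction they will not be known in advance, so every possibility will have to be tried again and again.

## 5. Splitting a closed rectangle

Now let $Y$ be a paracompact P-space and $\mathcal W$ an open cover of $X\times Y$ closed under finite unions. For closed $T\subseteq X$ let
$$G(T)=\bigcup\{V\subseteq Y\text{ open}:\text{ there are open }U\supseteq T\text{ and }W\in\mathcal W\text{ with }U\times V\subseteq W\}.$$
$G(T)$ is open, and $T'\subseteq T$ implies $G(T)\subseteq G(T')$. Let $\Omega$ be the set of closed subsets of $X$, and put $G(T_1,\dots,T_i)=\bigcup_{j\le i}G(T_j)$. This increases with $i$, and it equals $G(T_i)$ when $T_1\supseteq\dots\supseteq T_i$. Fix closed sets $E(T_1,\dots,T_i)\subseteq G(T_1,\dots,T_i)$ as in the definition of a P-space.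

Suppose that $\mathcal P$ is a discrete family of closed sets in $X$ and that for each $P\in\mathcal P$ we are given a closed $E_P\subseteq G(P)$. Inside a closed rectangle $A\times B$ we want to cover a neighborhood of each $P\times E_P$ by small open sets, and continue with what is left. What is left is not a rectangle, so we cut it into closed rectangles. To keep local finiteness under control, each closed rectangle $A\times B$ travels inside an open rectangle $\tilde A\times\tilde B$.

**Splitting operation.** *Data:* closed $A\subseteq X$ and $B\subseteq Y$; open $\tilde A\supseteq A$ and $\tilde B\supseteq B$; a discrete family $\mathcal P$ of nonempty closed subsets of $X$; for each $P\in\mathcal P$ a closed $E_P\subseteq G(P)$.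

*Output:* a locally finite family $\mathcal O$ of open subsets of $\tilde A\times\tilde B$, each contained in a member of $\mathcal W$; and an indexed family of children $(A',B',\tilde A',\tilde B')$ with $A'\subseteq A$ and $B'\subseteq B$ closed, $\tilde A'$ and $\tilde B'$ open, $A'\subseteq\tilde A'\subseteq\tilde A$, $B'\subseteq\tilde B'\subseteq\tilde B$, such that

(5.1) the indexed family $\{\tilde A'\times\tilde B'\}$ is locally finite;

(5.2) $A\times B\subseteq\bigcup\mathcal O\cup\bigcup\{A'\times B'\}$;

(5.3) for each child, $A'$ meets at most one $P\in\mathcal P$, and if $A'$ meets $P$, then $B'\cap E_P=\emptyset$.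

**Construction.** By (S2) choose a discrete open family $\{H_P\}$ with $P\subseteq H_P$, and by normality open $H'_P$ with $P\subseteq H'_P\subseteq\overline{H'_P}\subseteq H_P$. Fix $P$. Since $E_P\subseteq G(P)$, each $y\in E_P$ has an open $V_y\ni y$ and an open $U_y\supseteq P$ with $U_y\times V_y$ inside a member of $\mathcal W$. By (S5) there is a locally finite open family $\{V_t:t\in I_P\}$ in $Y$ that covers $E_P$, with $V_t\subseteq V_{y(t)}$ for some $y(t)\in E_P$. By (S3) there are open $V'_t$ with $\overline{V'_t}\subseteq V_t$ and $E_P\subseteq\bigcup_{t\in I_P}V'_t$. Put $U_t=U_{y(t)}\cap H_P$, an open set containing $P$. Let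
$$\mathcal O=\{(U_t\times V_t)\cap(\tilde A\times\tilde B):P\in\mathcal P,\ t\in I_P\},$$
and let the children be

* (i) one child with $A'=A\setminus\bigcup_PH'_P$, $B'=B$, $\tilde A'=\tilde A$, $\tilde B'=\tilde B$;
* (ii) for each $P$: $A'=A\cap\overline{H'_P}$, $B'=B\setminus\bigcup_{t\in I_P}V'_t$, $\tilde A'=\tilde A\cap H_P$, $\tilde B'=\tilde B$;
* (iii) for each $P$ and $t\in I_P$: $A'=(A\cap\overline{H'_P})\setminus U_t$, $B'=B\cap\overline{V'_t}$, $\tilde A'=\tilde A\cap H_P$, $\tilde B'=\tilde B\cap V_t$.

All $A',B'$ are closed, and the required inclusions hold because $\overline{H'_P}\subseteq H_P$ and $\overline{V'_t}\subseteq V_t$. Each member of $\mathcal O$ lies in some $U_{y(t)}\times V_{y(t)}$, hence in a member of $\mathcal W$.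

**Local finiteness.** Let $(x,y)\in X\times Y$. A neighborhood of $x$ meets at most one $H_P$, and for this $P$ a neighborhood of $y$ meets $V_t$ for only finitely many $t\in I_P$. The product of these neighborhoods meets only finitely many members of $\mathcal O$ (recall $U_t\subseteq H_P$), at most one open rectangle of type (i), at most one of type (ii), and finitely many of type (iii). This gives (5.1) and the local finiteness of $\mathcal O$.

**Covering.** Let $(x,y)\in A\times B$. If $x$ lies in no $H'_P$, then $(x,y)$ is in child (i). Otherwise $x\in H'_P$ for some $P$. If $y\notin\bigcup_{t\in I_P}V'_t$, then $(x,y)$ is in child (ii) for $P$. If $y\in V'_t$, then either $x\in U_t$, and $(x,y)\in(U_t\times V_t)\cap(\tilde A\times\tilde B)$ is covered by $\mathcal O$, or $x\notin U_t$, and $(x,y)$ is in child (iii) for $P,t$. This is (5.2).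

**Property (5.3).** In child (i), $A'$ meets no $P$, because $P\subseteq H'_P$. In children (ii) and (iii) for $P$, $A'\subseteq H_P$, and the members of a discrete family of sets with distinct indices are disjoint, so $A'$ misses every other member of $\mathcal P$. In (ii), $B'\cap E_P=\emptyset$ because the $V'_t$ cover $E_P$. In (iii), $A'\cap P=\emptyset$ because $P\subseteq U_t$. $\square$

## 6. The tree of rectangles and the proof of Theorem B

**Bookkeeping.** Fix a map $k\mapsto(j(k),m(k))$ on $\{0,1,2,\dots\}$ with $0\le j(k)\le k$ and $m(k)\ge1$ that takes every value $(j,m)\in\{0,1,\dots\}\times\{1,2,\dots\}$ infinitely often. To get one, list all pairs so that each occurs infinitely often, and replace the $k$-th pair by $(0,1)$ whenever its first entry exceeds $k$. A given pair $(j,m)$ is affected only at places $k<j$.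

**Positions.** A position of level $k$ is
$$q=(A_k,B_k,\tilde A_k,\tilde B_k;\tau_0,\dots,\tau_k),$$
where $A_k\subseteq\tilde A_k\subseteq X$ and $B_k\subseteq\tilde B_k\subseteq Y$ with $A_k,B_k$ closed and $\tilde A_k,\tilde B_k$ open. Each $\tau_j$ is either "undefined" or a *target*, meaning a finite decreasing sequence $(T_1,\dots,T_i)$, $i\ge0$, of closed subsets of $X$. The only position of level $0$ is $(X,Y,X,Y;\tau_0)$ with $\tau_0$ the empty sequence. A target is a candidate for the beginning of a sequence of closed sets shrinking to some $C$.

**From level $k$ to level $k+1$.** At level $k$ we try to extend the target $\tau_{j(k)}$ by one term, using pieces computed with second index $m(k)$ inside the present $A_k$. Let $q$ be a position of level $k$.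

If $\tau_{j(k)}$ is undefined, let $\mathcal P=\emptyset$. If $\tau_{j(k)}=(T_1,\dots,T_i)$, put $T=T_i$ (and $T=X$ if $i=0$), $m=\max(m(k),i+1)$, and
$$\mathcal P=\mathcal P^{\,T\cap A_k}_{\,i+1,\,m},\qquad E_P=E(T_1,\dots,T_i,P)\quad(P\in\mathcal P).$$
By Lemma 1, $\mathcal P$ is a discrete family of closed sets and each $P\subseteq T$. So $(T_1,\dots,T_i,P)$ is again decreasing, and $E_P\subseteq G(T_1,\dots,T_i,P)=G(P)$. The data for the splitting operation are in order. Apply it to $A_k,B_k,\tilde A_k,\tilde B_k$. It yields a family $\mathcal O_q$ and children $(A_{k+1},B_{k+1},\tilde A_{k+1},\tilde B_{k+1})$. For each child let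
$$\tau_{k+1}=(T_1,\dots,T_i,P)\ \text{ if } A_{k+1}\text{ meets some } P\in\mathcal P,$$
where $P$ is unique by (5.3), and let $\tau_{k+1}$ be undefined otherwise. The children together with $(\tau_0,\dots,\tau_{k+1})$ are the positions of level $k+1$ below $q$.

**Step 1: local finiteness at each level.** We show by induction on $k$ that the family $\{\tilde A_k\times\tilde B_k\}$, indexed by the positions of level $k$, is locally finite. For $k=0$ there is one position. Given a point of $X\times Y$, take a neighborhood that meets only finitely many open rectangles of level $k$. By (5.1), for each of these finitely many positions the neighborhood can be shrunk to meet only finitely many of the rectangles of its children. The children of all other positions are missed, since their open rectangles lie in the parent's. So level $k+1$ is locally finite. In the same way, since the members of $\mathcal O_q$ lie in $\tilde A_k\times\tilde B_k$ and $\mathcal O_q$ is locally finite, the family $\mathcal O_k=\bigcup\{\mathcal O_q:q\text{ of level }k\}$ is a locally finite family of open sets, each contained in a member of $\mathcal W$.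

It remains to show that $\bigcup_k\mathcal O_k$ covers $X\times Y$. Suppose that $(x,y)$ is not covered.

**Step 2: follow the uncovered point.** We have $(x,y)\in A_0\times B_0=X\times Y$. If $(x,y)\in A_k\times B_k$ for a position $q$ of level $k$, then $(x,y)\notin\bigcup\mathcal O_q$, and by (5.2) $(x,y)$ lies in $A_{k+1}\times B_{k+1}$ for some child. So there is a branch of positions with $(x,y)\in A_k\times B_k$ for all $k$. Let $(\tau_j)_{j\ge0}$ be its targets, $A_\infty=\bigcap_kA_k\ni x$, and fix $C\in\mathcal C$ with $x\in C$.

**Step 3: along the branch, targets shrink to $C$ and their $E$-sets miss $y$.** Precisely: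

**Claim.** There are closed sets $T_1\supseteq T_2\supseteq\cdots$ such that for every $i\ge0$ the sequence $(T_1,\dots,T_i)$ is one of the $\tau_j$, $C\cap T_i\cap A_\infty\ne\emptyset$ (with $T_0=X$), and for $i\ge1$
$$T_i\subseteq K_i(C)\quad\text{and}\quad y\notin E(T_1,\dots,T_i).$$

*Proof of the claim.* For $i=0$: $\tau_0$ is the empty sequence and $x\in C\cap A_\infty$. Suppose that $(T_1,\dots,T_i)=\tau_j$ has been found. The closed sets $D_k=T_i\cap A_k$ decrease, and $D_\infty=T_i\cap A_\infty$ meets $C$. Lemma 2 with $n=i+1$ gives $z\in C\cap T_i\cap A_\infty$, $m_0\ge i+1$ and $k_0$ such that $z\in\bigcup\mathcal P^{D_k}_{i+1,m_0}$ for all $k\ge k_0$. By the choice of the bookkeeping map there is $k\ge k_0$ (and $k\ge j$) with $(j(k),m(k))=(j,m_0)$. At this level the target treated was $\tau_j=(T_1,\dots,T_i)$, with $m=\max(m_0,i+1)=m_0$ and $\mathcal P=\mathcal P^{T_i\cap A_k}_{i+1,m_0}$. So $z\in P$ for some $P\in\mathcal P$. Now $z\in A_\infty\subseteq A_{k+1}$, so $A_{k+1}$ meets $P$. Therefore $\tau_{k+1}=(T_1,\dots,T_i,P)$, and by (5.3) $B_{k+1}\cap E(T_1,\dots,T_i,P)=\emptyset$. Since $y\in B_{k+1}$, we get $y\notin E(T_1,\dots,T_i,P)$.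 Put $T_{i+1}=P$. Then $T_{i+1}\subseteq T_i$ and $z\in C\cap T_{i+1}\cap A_\infty$. By Lemma 1, $T_{i+1}\subseteq K_{i+1}(z)\subseteq K_{i+1}(C)$. $\square$

**Step 4: the contradiction.** We show $\bigcup_iG(T_1,\dots,T_i)=Y$. Let $y'\in Y$ be arbitrary. The compact set $C\times\{y'\}$ is covered by finitely many members of $\mathcal W$, hence lies in one $W\in\mathcal W$, as $\mathcal W$ is closed under finite unions. By (S6) there are open $U\supseteq C$ and $V\ni y'$ with $U\times V\subseteq W$. By (3.1), $T_i\subseteq K_i(C)\subseteq U$ for some $i\ge1$. Hence $y'\in V\subseteq G(T_i)=G(T_1,\dots,T_i)$.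

By the choice of the sets $E$, it follows that $\bigcup_iE(T_1,\dots,T_i)=Y$. But $y\notin E(T_1,\dots,T_i)$ for all $i\ge1$. This contradiction shows that $\bigcup_k\mathcal O_k$ covers $X\times Y$, so it is a $\sigma$-locally finite open refinement of $\mathcal W$. By the reduction in Section 2, $X\times Y$ is paracompact. This proves Theorem B and, with Lemma 0, Theorem A. $\blacksquare$

Note that $y$ is used only through the sets $B_k$, and that the point $x$ is used only to start the induction, through $C$ and $x\in A_\infty$. The points $z$ change from step to step and need not be $x$.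

## 7. Which paracompact factors are allowed, and countable products

We prove Theorem C in the order (1), (3), (2).

### 7.1 Proof of Theorem C (1)

(a)$\Rightarrow$(b) is Theorem B. (b)$\Rightarrow$(c) holds because metrizable spaces are paracompact $\Sigma$-spaces, hence paracompact $\Sigma^{\#}$-spaces, as checked in Section 2.

(c)$\Rightarrow$(a). Let open sets $G(a_1,\dots,a_n)\subseteq Y$, $a_i\in\Omega$, be increasing as in the definition of a P-space. For $a=(a_i)\in\Omega^{\mathbb N}$ write $a|n=(a_1,\dots,a_n)$.

**Step 1: a metrizable space that encodes the relevant sequences.** Let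
$$M=\Big\{a\in\Omega^{\mathbb N}:\bigcup_nG(a|n)=Y\Big\}$$
with the topology inherited from the product of countably many copies of the discrete space $\Omega$. $M$ is metrizable. For a finite sequence $s$ let $B(s)=\{b\in M:b\text{ extends }s\}$. These sets form a base of $M$.

**Step 2: use paracompactness of $M\times Y$.** For $n\ge1$ let $W_n=\bigcup_{|s|=n}B(s)\times G(s)$. This is open, and
$$(b,y)\in W_n\iff y\in G(b|n).\tag{7.1}$$
Hence the $W_n$ increase with $n$, and they cover $M\times Y$ by the definition of $M$. Since $M\times Y$ is paracompact, the cover $\{W_n\}$ has a locally finite open refinement indexed so that its $n$-th member lies in $W_n$. Shrinking it by (S3) gives open $H_n$ with $\overline{H_n}\subseteq W_n$ and $\bigcup_nH_n=M\times Y$.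

**Step 3: define $E$.** If $B(s)=\emptyset$, put $E(s)=\emptyset$. If $|s|=n$ and $B(s)\ne\emptyset$, put
$$Q_j(s)=\bigcup\{V\text{ open in }Y:B(s)\times V\subseteq H_j\}\quad(1\le j\le n),\qquad E(s)=\bigcup_{j\le n}\overline{Q_j(s)}.$$
$E(s)$ is closed, as a finite union of closed sets. To see $E(s)\subseteq G(s)$, pick $b\in B(s)$. Then $\{b\}\times Q_j(s)\subseteq H_j$, so $\{b\}\times\overline{Q_j(s)}\subseteq\overline{H_j}\subseteq W_j$. By (7.1), $\overline{Q_j(s)}\subseteq G(b|j)$. Since $j\le n$ and $b$ extends $s$, we have $G(b|j)=G(s|j)\subseteq G(s)$, where $s|j$ is the sequence of the first $j$ terms of $s$.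

**Step 4: the covering condition.** Suppose $\bigcup_nG(a|n)=Y$, and let $y\in Y$. Then $a\in M$, and $(a,y)\in H_j$ for some $j$. So $B(a|n)\times V\subseteq H_j$ for some open $V\ni y$ and some $n$, and since the sets $B(a|n)$ decrease we may take $n\ge j$. Thus $y\in Q_j(a|n)\subseteq E(a|n)$. Hence $\bigcup_nE(a|n)=Y$, and $Y$ is a P-space. $\square$

### 7.2 Proof of Theorem C (3)

Let $X_i$ ($i\ge1$) be paracompact $\Sigma^{\#}$-spaces with closed closure-preserving families $\mathcal F^i_1\subseteq\mathcal F^i_2\subseteq\cdots$ and compact covers $\mathcal C^i$ as witnesses. We may assume that all $X_i$ and all members of the $\mathcal C^i$ are nonempty, and that $X_i\in\mathcal F^i_n$ for all $n$, since adding one set keeps a family closure-preserving. Write $\prod X_i$ for $\prod_{i\ge1}X_i$, and put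
$$X^{(n)}=\prod_{i\le n}X_i,\qquad \mathcal F^{(n)}_l=\Big\{\prod_{i\le n}F_i:F_i\in\mathcal F^i_l\Big\},\qquad \mathcal F^{(n)}=\mathcal F^{(n)}_n.$$

**Step 1: $\mathcal F^{(n)}_l$ is a closure-preserving family of closed sets in $X^{(n)}$.** Products of closed sets are closed. Let $\mathcal G\subseteq\mathcal F^{(n)}_l$ and $(x_i)\notin\bigcup\mathcal G$. Consider the open neighborhood
$$N=\prod_{i\le n}\Big(X_i\setminus\bigcup\{F\in\mathcal F^i_l:x_i\notin F\}\Big)$$
of $(x_i)$. If $(w_i)\in N\cap\prod_{i\le n}F_i$ with $\prod_{i\le n}F_i\in\mathcal G$, then for each $i$ we have $w_i\in F_i\in\mathcal F^i_l$, and $w_i$ lies in no member of $\mathcal F^i_l$ that misses $x_i$. So $x_i\in F_i$ for all $i$, and $(x_i)\in\bigcup\mathcal G$, a contradiction. Hence $N$ misses $\bigcup\mathcal G$, and $\bigcup\mathcal G$ is closed.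

**Step 2: boxes around compact products.** Let $C=\prod C_i$ with $C_i\in\mathcal C^i$, and let $C\subseteq U$ with $U$ open in $\prod X_i$. We claim that there are $N$, open $U_i\supseteq C_i$ ($i\le N$), some $n\ge N$, and $F_i\in\mathcal F^i_n$ ($i\le n$) with $C_i\subseteq F_i$ and
$$\prod_{i\le n}F_i\times\prod_{i>n}X_i\ \subseteq\ \prod_{i\le N}U_i\times\prod_{i>N}X_i\ \subseteq\ U.\tag{7.2}$$
The compact set $C$ is covered by finitely many basic open boxes inside $U$, and these restrict only coordinates $i\le N$ for some $N$. Their union has the form $O\times\prod_{i>N}X_i$ with $O$ open in $X^{(N)}$, and $\prod_{i\le N}C_i\subseteq O$ because the $C_i$ with $i>N$ are nonempty. Applying (S6) repeatedly, we get open $U_i\supseteq C_i$ ($i\le N$) with $\prod_{i\le N}U_i\subseteq O$. Since the families increase, for some $n\ge N$ there are $F_i\in\mathcal F^i_n$ with $C_i\subseteq F_i\subseteq U_i$ for all $i\le N$. For $N<i\le n$ put $F_i=X_i\in\mathcal F^i_n$. This gives (7.2).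

**Step 3: $\prod X_i$ and every $X^{(n)}$ are $\Sigma^{\#}$-spaces.** For $\prod X_i$ use the families $\{F\times\prod_{i>n}X_i:F\in\mathcal F^{(n)}\}$, $n\ge1$, and the compact sets $C=\prod C_i$. Each family consists of closed sets and is closure-preserving, since the union of a subfamily is the preimage under the projection to $X^{(n)}$ of a set that is closed by Step 1. The sets $C$ cover the product. By (7.2) there is a member between $C$ and $U$, and taking $U$ to be the whole product shows that the members cover. For $X^{(n)}$ use the families $\mathcal F^{(n)}_l$, $l\ge1$, and the compact sets $\prod_{i\le n}C_i$. If $\prod_{i\le n}C_i\subseteq U$ with $U$ open, (S6) gives open $U_i\supseteq C_i$ with $\prod_{i\le n}U_i\subseteq U$, and for some $l$ there are $F_i\in\mathcal F^i_l$ with $C_i\subseteq F_i\subseteq U_i$ for all $i\le n$.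

**Step 4: every $X^{(n)}$ is paracompact.** $X^{(1)}=X_1$ is paracompact. If $X^{(n)}$ is paracompact, it is a paracompact $\Sigma^{\#}$-space by Step 3, so $X^{(n+1)}=X^{(n)}\times X_{n+1}$ is paracompact by Theorem A.

**Step 5: $\prod X_i$ is paracompact.** We pull back locally finite families from the finite products. By the reduction in Section 2, let $\mathcal W$ be an open cover of $\prod X_i$ closed under finite unions. Let $\mathcal U_n$ be the family of all open $U\subseteq X^{(n)}$ such that $U\times\prod_{i>n}X_i$ lies in a member of $\mathcal W$, and put
$$G_n=\bigcup\mathcal U_n,\qquad E_n=\bigcup\{F\in\mathcal F^{(n)}:F\subseteq G_n\}.$$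
$E_n$ is closed in $X^{(n)}$ by Step 1, and $E_n\subseteq G_n$.

The preimages of the sets $E_n$ cover $\prod X_i$. Given a point $x$, choose $C=\prod C_i\ni x$ with $C_i\in\mathcal C^i$. $C$ is compact, so it lies in some $W\in\mathcal W$. Take $N,U_i,n,F_i$ from Step 2 with $U=W$. The open set $\prod_{i\le N}U_i\times\prod_{N<i\le n}X_i$ belongs to $\mathcal U_n$, so $F=\prod_{i\le n}F_i\in\mathcal F^{(n)}$ satisfies $(x_i)_{i\le n}\in F\subseteq G_n$. Hence $(x_i)_{i\le n}\in E_n$.

Since $X^{(n)}$ is paracompact and $\mathcal U_n$ covers the closed set $E_n$, (S5) gives a locally finite open family in $X^{(n)}$ that covers $E_n$ and whose members lie in elements of $\mathcal U_n$. Its preimage in $\prod X_i$ is a locally finite family of open sets, each inside a member of $\mathcal W$. Over all $n$, these preimages form a $\sigma$-locally finite open refinement of $\mathcal W$. So $\prod X_i$ is paracompact.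

By Step 3, $\prod X_i$ is thus a paracompact $\Sigma^{\#}$-space, and by Theorem B its product with any paracompact P-space is paracompact. Finite products are covered by letting the remaining factors be single points. $\square$

### 7.3 Proof of Theorem C (2)

Let $X$ be a paracompact $\Sigma^{\#}$-space and $Y$ a paracompact P-space. By Theorem B, $X\times Y$ is paracompact. To see that it is a P-space, we check condition (c) of Theorem C (1) for it. Let $M$ be metrizable, hence a paracompact $\Sigma^{\#}$-space. By Theorem C (3), with the remaining factors single points, $M\times X$ is a paracompact $\Sigma^{\#}$-space. So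
$$M\times(X\times Y)\cong(M\times X)\times Y$$
is paracompact by Theorem B, applied to $M\times X$ and $Y$. Thus the paracompact space $X\times Y$ satisfies (c), and by (c)$\Rightarrow$(a) it is a P-space. $\blacksquare$
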